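# Simplicial cell decompositions of the torus with fewer than $(d+1)!$ facets

## Four statements about the least number of facets of a torus

Let $T^d=S^1\times\cdots\times S^1$, and let $\mu(d)$ denote the minimum number of facets of a simplicial cell decomposition of $T^d$. The definitions behind these words are recalled right after the statements.

**Theorem A.** $\mu(8)\le 337920<362880=9!$.

**Theorem B.** For all integers $s,j\ge 0$ with $8s+j\ge 1$,
$$\mu(8s+j)\le (29s+j+1)\left(\tfrac{10}{21}\right)^s(8s+j)!.$$
In particular $\mu(d)<(d+1)!$ for every $d\ge 16$.

**Theorem C.** $\mu(d)\le 80\,(8\pi d)^{d/2}$ for all $d\ge 2$. Consequently $\mu(d)/(d+1)!\to 0$ superexponentially: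
$$\log\frac{(d+1)!}{\mu(d)}\ge \tfrac12\,d\log d-O(d).$$

**Proposition D.** $\mu(d)\ge\binom{2d}{d}$ for all $d\geq 1$, and $\mu(1)=2!$, $\mu(2)=3!$.

Now we unpack this. A finite poset $P$ with a unique minimal element $\hat 0$ is a *simplicial poset* if every lower interval $[\hat 0,x]$ is isomorphic to the face lattice of a simplex, that is, to a Boolean lattice. Recall that a CW complex is *regular* if each closed cell is homeomorphic to a closed ball through its characteristic map, and that a regular CW complex is determined up to homeomorphism by its face poset (the closed cells ordered by inclusion). Every simplicial poset $P$ is the face poset, with $\hat 0$ as the empty face, of a regular CW complex $\Gamma(P)$ whose closed cells are simplices. If $\Gamma(P)$ is homeomorphic to a manifold $M$, then $P$ is called a *simplicial cell decomposition* of $M$. The *facets* of $P$ are its maximal elements; they are the top-dimensional cells.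

Compared with a triangulation, one thing is relaxed: two simplices may meet in several faces. One thing is kept: each closed simplex is embedded, so its vertices are distinct. For instance, two vertices $a,b$ joined by two edges $x,y$ form a simplicial cell decomposition of the circle. A circle with one vertex and one loop does not qualify: the interval below the loop is a chain with three elements, which is not Boolean.

The Steinberg torus of Dilks, Petersen and Stembridge is, for every $d\ge1$, a simplicial cell decomposition of $T^d$ with exactly $(d+1)!$ facets. The problem, printed in "Mathematisches Forschungsinstitut Oberwolfach" (doi:10.4171/owr/2011/08), asks whether every simplicial cell decomposition of $T^d$ has at least $(d+1)!$ facets. By Theorem A the answer is no. Theorem B gives failure in every dimension $d\ge16$. Theorem C says that the proposed bound is wrong roughly by a square root. Proposition D says that it is right for $d\le 2$ and gives an exponential lower bound in general. These notes do not decide the cases $3\le d\le 7$ and $9\le d\le 15$.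

## Quotients of periodic triangulations

All our decompositions come from $\mathbb R^d$ by dividing out a lattice. In this section we find out exactly when this is allowed.

**Lemma 1.** Let $L\subset\mathbb R^d$ be a lattice of rank $d$, and let $K$ be a locally finite, $L$-invariant, face-to-face triangulation of $\mathbb R^d$ such that no two distinct vertices of a common simplex are congruent mod $L$. Then $P=K/L$, together with the empty face, is a simplicial cell decomposition of $\mathbb R^d/L\cong T^d$. Its facets are the $L$-orbits of $d$-simplices of $K$.

**Step 1: a rigidity observation.** Everything rests on this: *if nonempty simplices $\sigma$ and $\sigma+\ell$, with $\ell\in L$, are both faces of a simplex $\tau\in K$, then $\ell=0$.* Indeed, for a vertex $v$ of $\sigma$, both $v$ and $v+\ell$ are vertices of $\tau$ and they are congruent mod $L$, so they are equal.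

**Step 2: $P$ is a simplicial poset.** Order orbits by $[\sigma]\le[\tau]$ iff $\sigma+\ell$ is a face of $\tau$ for some $\ell\in L$. This is clearly reflexive and transitive, and it is antisymmetric because comparable orbits of equal dimension coincide. The set of orbits is finite, since $K$ is locally finite and $L$ has a bounded fundamental domain. Fix $\tau$ and send each face of $\tau$ to its orbit. This map onto $[\hat 0,[\tau]]$ is surjective by definition and order preserving. Suppose $\sigma,\sigma'$ are nonempty faces of $\tau$ with $[\sigma]\le[\sigma']$. Then $\sigma+\ell$ is a face of $\sigma'$, hence of $\tau$, for some $\ell$, so $\ell=0$ by Step 1 and $\sigma\subset\sigma'$. So the map is an isomorphism of posets, and $[\hat0,[\tau]]$ is Boolean.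

**Step 3: the closed simplices embed in the torus.** Let $\pi:\mathbb R^d\to\mathbb R^d/L$ be the projection and suppose $x,x+\ell\in\tau$ with $\ell\in L$. Let $\sigma$ be the face of $\tau$ with $x$ in its relative interior. Then $x+\ell$ is in the relative interior of $\sigma+\ell\in K$, and also in the relative interior of some face of $\tau$. Each point lies in the relative interior of exactly one simplex of $K$, so $\sigma+\ell$ is a face of $\tau$, and $\ell=0$ by Step 1. So $\pi|_\tau$ is injective; being continuous from a compact to a Hausdorff space, it is an embedding.

**Step 4: the torus is a regular CW complex with face poset $P$.** The sets $\pi(\operatorname{relint}\sigma)$ partition the torus, one for each orbit $[\sigma]$. There are finitely many of them, each $\pi|_\tau$ is an embedding, and $\pi(\partial\tau)$ is a union of cells of lower dimension. So we have a regular CW structure. If $\pi(\sigma)\subset\pi(\tau)$ and $x\in\operatorname{relint}\sigma$, then some $x+\ell$ lies in $\tau$; as in Step 3, $\sigma+\ell$ is a face of $\tau$, so $[\sigma]\le[\tau]$. The converse is clear. Hence the face poset is $P$, and $\Gamma(P)$ is homeomorphic to $\mathbb R^d/L$.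 Finally, every simplex of $K$ is a face of a $d$-simplex, so the facets are the orbits of $d$-simplices. $\square$

**Small cases by hand.** For $d=1$, cut $\mathbb R$ at the integers and take $L=2\mathbb Z$. The ends of an edge differ by $1\notin L$, and we get the circle with two edges. For $d=2$, take the vertex set $\mathbb Z^2$ and cut each unit square by its diagonal in direction $(1,1)$. Two vertices of a common triangle differ by $\pm(1,0)$, $\pm(0,1)$ or $\pm(1,1)$, with coordinate sums $\pm1,\pm1,\pm2$. So $L=\{(x,y):x+y\equiv 0\bmod 3\}$ satisfies Lemma 1, and we get a torus with $3$ vertices, $9$ edges and $3\cdot 2=6=3!$ triangles.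

These values are optimal. For $d=1$, an edge has two distinct endpoints, so there are at least two vertices, and a circle has as many edges as vertices. For $d=2$, let $f_i$ count the $i$-cells. Every edge lies in exactly two triangles, so $3f_2=2f_1$, and $f_0-f_1+f_2=0$. Hence $f_2=2f_0$. A triangle has three distinct vertices, so $f_0\ge3$ and $f_2\ge 6$. This shows $\mu(1)=2!$ and $\mu(2)=3!$.

It is tempting to continue this way: there are at least $d+1$ vertices, and one would like the counting relations to do the rest. For $d=3$ this stops. Each triangle lies in two tetrahedra, so $f_2=2f_3$, and $f_0-f_1+f_2-f_3=0$ becomes $f_1=f_0+f_3$. These two relations no longer determine $f_3$ from $f_0$.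

## The budget: index times simplices per lattice point

Here we see what it takes to go below $(d+1)!$ using Lemma 1. Suppose that $K$ is invariant under a lattice $\Lambda$ of covolume $1$, that its vertex set is $\Lambda$, and that there are $N$ orbits of $d$-simplices under $\Lambda$. Let $L\subset\Lambda$ satisfy the hypothesis of Lemma 1. Translations act freely on simplices, so
$$\text{number of facets}=[\Lambda:L]\cdot N. \tag{1}$$
The $d+1$ vertices of one $d$-simplex lie in distinct classes mod $L$, so $[\Lambda:L]\ge d+1$. Each $d$-simplex with vertices in $\Lambda$ has volume a positive integer multiple of $1/d!$, and the volumes of the $N$ orbits sum to $1$, so $N\le d!$, with equality exactly when all simplices have volume $1/d!$.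

So the first approach, which is to triangulate cubes into simplices of volume $1/d!$ and to look for a cleverer $L$, can never succeed: it gives at least $(d+1)\cdot d!$ facets. To win we need *fat* simplices, so that $N$ is well below $d!$, and at the same time an index not much above $d+1$.

The lattice $E_8$ has fat cells. We shall see that its Delaunay tiling can be triangulated with vertex set $E_8$ and $N=19200$, to be compared with $8!=40320$. Since $18\cdot 19200=345600<9!<364800=19\cdot 19200$, by (1) we could then afford an index up to $18$.

## The Delaunay tiling of $E_8$ from its classes mod 2 and mod 3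

**Delaunay tilings.** We use this standard fact. Let $X\subset\mathbb R^d$ be locally finite and such that the balls containing no point of $X$ have bounded radius. Consider all open balls $B$ with $B\cap X=\emptyset$ such that $X\cap\partial B$ affinely spans $\mathbb R^d$. The polytopes $\operatorname{conv}(X\cap\partial B)$ form a locally finite face-to-face tiling of $\mathbb R^d$.

**Two toy examples.** (i) $X=\mathbb Z^2$: the tiles are unit squares. The class of $(1,1)$ mod $2\mathbb Z^2$ has the four shortest vectors $\pm(1,1),\pm(1,-1)$, two orthogonal pairs. Half of such a vector, say $c=(\frac12,\frac12)$, is the centre of a square, and the vertices are $c\pm\frac12(1,1)$ and $c\pm\frac12(1,-1)$. The square is a 2-dimensional cross-polytope. (ii) $X=\{x\in\mathbb Z^3:\sum x_i=0\}$, in its plane: its shortest vectors are the six $e_i-e_j$, and its vectors of norm $6$ are the permutations of $\pm(2,-1,-1)$. Mod $3X$, the zero vector, the six shortest vectors, and the two triples $\{\pm(2,-1,-1),\pm(-1,2,-1),\pm(-1,-1,2)\}$ (one triple for each sign) account for all $9$ classes. If $w_0$ is in a triple, $-w_0/3$ is the centre of a triangle of the tiling. In $E_8$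 both mechanisms occur together.

**The lattice.** Let
$$E_8=\{x\in\mathbb Z^8\cup(\mathbb Z+\tfrac12)^8:\ \textstyle\sum x_i\in2\mathbb Z\},\qquad |x|^2=x\cdot x\ \text{(the norm of }x).$$
It is a group, since the sum of two half-integral elements is integral with even coordinate sum. All norms are even: for integral $x$, $\sum x_i^2\equiv\sum x_i\equiv0\bmod 2$; for $x=\frac12(n_1,\dots,n_8)$ with $n_i$ odd, $n_i^2\equiv1\bmod 8$, so $\sum n_i^2\equiv 0\bmod 8$ and $|x|^2=\frac14\sum n_i^2$ is even. By polarization all inner products are integers. The integral elements have index $2$ in $\mathbb Z^8$ and index $2$ in $E_8$, so $E_8$ has covolume $1$. The nonzero norms are at least $2$. Vectors of norm $2$ are called *roots*.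

We need the number of vectors of norms $2,4,6,8$. For half-integral vectors, once absolute values are fixed, flipping the sign of one coordinate $a$ changes the sum by $2a$, an odd number, so exactly half of the $2^8$ sign patterns are allowed.

| norm | integral vectors | half-integral vectors | total |
|---|---|---|---|
| 2 | $\pm1^2$: $28\cdot4=112$ | $\frac12^8$: $128$ | $240$ |
| 4 | $\pm2$: $16$; $\pm1^4$: $70\cdot16=1120$ | $\frac32,\frac12^7$: $8\cdot128=1024$ | $2160$ |
| 6 | $\pm1^6$: $28\cdot 64=1792$; $\pm2,\pm1^2$: $8\cdot21\cdot8=1344$ | $\frac32^2,\frac12^6$: $28\cdot128=3584$ | $6720$ |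
| 8 | $\pm1^8$: $256$; $\pm2,\pm1^4$: $8\cdot35\cdot32=8960$; $\pm2^2$: $112$ | $\frac32^3,\frac12^5$: $56\cdot128=7168$; $\frac52,\frac12^7$: $1024$ | $17520$ |

**Lemma 2 (classes mod 2).** Each of the $256$ classes of $E_8/2E_8$ is of one of three kinds: the class of $0$; one of $120$ classes containing a pair of roots $\pm r$ and no other vector of norm $\le4$; or one of $135$ *norm-4 classes*. A norm-4 class contains no vector of norm less than $4$ and exactly $16$ vectors $\pm f_1,\dots,\pm f_8$ of norm $4$, with $f_1,\dots,f_8$ pairwise orthogonal.

**Proof.** Let $x\equiv y\pmod{2E_8}$ with $x\ne\pm y$ and both norms at most $4$. Then $x+y$ and $x-y$ are nonzero elements of $2E_8$, so their norms are at least $4\cdot2=8$. Hence $|x|^2+|y|^2\ge 8+2|x\cdot y|$, which forces $|x|^2=|y|^2=4$ and $x\perp y$. So the vectors of norm $\le 4$ in a class form one of these sets: $\{0\}$; a pair of roots; a set of norm-4 vectors, any two of which are opposite or orthogonal, thus at most $8$ pairs; or the empty set. The classes of the first three kinds number at least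
$$1+\frac{240}{2}+\frac{2160}{16}=1+120+135=256=2^8=|E_8/2E_8|.$$
So there is no class with the empty set, and equality holds throughout: each norm-4 class contains exactly $16$ norm-4 vectors, and there are $135$ of them. $\square$

**Lemma 3 (cross-polytopes).** Let $\pm f_1,\dots,\pm f_8$ be the norm-4 vectors of a norm-4 class and $c=f_1/2$. Then the points $c\pm\frac12f_i$ are the vertices of a Delaunay cell of $E_8$ with centre $c$: a cross-polytope of volume $2^8/8!$. Non-antipodal vertices differ by roots. Antipodal vertices differ by $\pm f_i$, which lies in the class $[2c]$. Modulo translation by $E_8$ there are exactly $135$ such cells, one for each norm-4 class.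

**Proof.** For $x\in E_8$ we have $|x-c|^2=\frac14|2x-f_1|^2$. The vector $2x-f_1$ lies in the class of $f_1$, so its norm is at least $4$, and $|x-c|^2\ge1$. Equality holds iff $2x-f_1=\pm f_i$, that is $x=c\pm\frac12f_i$; these points are in $E_8$ because $f_1\pm f_i\in2E_8$. So the open unit ball around $c$ contains no lattice point, and the lattice points on its boundary are the vertices of a cross-polytope whose semi-axes $\frac12f_i$ are orthonormal. Its volume is $2^8/8!$. Non-antipodal vertices differ by $\frac12(\pm f_i\pm f_j)$ with $i\ne j$, of norm $\frac14(4+4)=2$. Translating the cell by $x\in E_8$ does not change the class $[2c]$, so different norm-4 classes give different orbits. Within one class, replacing $f_1$ by another $\pm f_i$ moves the centre by $\frac12(\pm f_i-f_1)\in E_8$, so the orbit does not change. $\square$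

**Lemma 4 (classes mod 3).** There are exactly $1920$ classes of $E_8/3E_8$ with minimal norm $8$. Each contains exactly nine norm-8 vectors $w_0,\dots,w_8$, and $w_i\cdot w_j=-1$ for $i\ne j$, $\sum w_i=0$.

**Proof.** If $x=y+3r$ with $r\in E_8$, then $|x|^2=|y|^2+6\,y\cdot r+9|r|^2\equiv|y|^2\pmod 6$, because $|r|^2$ is even. If also $x\ne y$, then $|x-y|^2=9|r|^2\ge18$. We go through the small norms.

*Norms $0,2,4$.* Two such vectors have squared distance at most $(2+2)^2=16<18$. So they all lie in distinct classes: $1+240+2160=2401$ classes.

*Norm $6$.* Distinct congruent norm-6 vectors satisfy $18\le12-2x\cdot y$, so $x\cdot y\le-3$. If $k$ of them are pairwise congruent, the norm of their sum gives $0\le6k-3k(k-1)$, so $k\le3$. Their classes contain no vector of norm $2$ or $4$ by the congruence mod $6$, and are not the class of $0$, whose nonzero vectors have norm $\ge18$. So we have at least $6720/3=2240$ new classes.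

*Norm $8$.* A class with a norm-8 vector contains no vector of norm $0$, $4$ or $6$, by the congruence mod $6$. Suppose a norm-8 vector $x$ is congruent to a root $y$. Then $18\le|x-y|^2\le(\sqrt8+\sqrt2)^2=18$, and equality in the triangle inequality forces $x=-2y$. Thus the $17520-240=17280$ norm-8 vectors not of the form $2r$, with $r$ a root, lie in classes with minimal norm $8$. Such a class contains no $2r$ either, since $2r\equiv-r$ would put a root into it. Distinct congruent norm-8 vectors satisfy $18\le16-2x\cdot y$, so $x\cdot y\le-1$. For $k$ of them, $0\le|\sum w_i|^2\le8k-k(k-1)$, so $k\le9$. So we have at least $17280/9=1920$ new classes.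

Now $2401+2240+1920=6561=3^8=|E_8/3E_8|$, so all these inequalities are equalities. There are exactly $1920$ classes with minimal norm $8$ and each has exactly nine norm-8 vectors. With $k=9$ we have $0\le|\sum w_i|^2\le 72-72=0$, so $\sum w_i=0$ and every inner product $w_i\cdot w_j$, $i\neq j$, equals $-1$. $\square$

**Lemma 5 (simplices).** For each class of Lemma 4, put $c=-w_0/3$. The points $(w_i-w_0)/3$, $0\le i\le8$, are the vertices of a Delaunay cell with centre $c$: a regular $8$-simplex with edge $\sqrt2$ and volume $3/8!$. Modulo $E_8$ there are exactly $1920$ such cells.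

**Proof.** For $x\in E_8$, $|x-c|^2=\frac19|3x+w_0|^2\ge\frac89$, because $3x+w_0$ is in the class of $w_0$. Equality holds iff $3x+w_0=w_i$ for some $i$, and $(w_i-w_0)/3\in E_8$ by congruence. The mutual squared distances are $\frac19|w_i-w_j|^2=\frac19(16+2)=2$, so the nine points span a regular 8-simplex. For the volume, compare with $\operatorname{conv}(e_0,\dots,e_8)\subset\mathbb R^9$, which also has edge $\sqrt2$: its cone from the origin has volume $1/9!$ and height $1/\sqrt9=\frac13$, so its $8$-volume $V$ satisfies $\frac19\cdot\frac13V=\frac1{9!}$, that is, $V=3/8!$. Changing $w_0$ to $w_i$ moves the centre by $(w_0-w_i)/3\in E_8$. Conversely, the centre modulo $E_8$ determines $3c=-w_0$ modulo $3E_8$, so distinct classes give distinct orbits. $\square$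

**Proposition 6.** Modulo $E_8$, the Delaunay tiling of $E_8$ consists of exactly $135$ cross-polytopes (Lemma 3) and $1920$ simplices (Lemma 5).

**Proof.** Delaunay cells tile, so the volumes of all orbits sum to the covolume $1$. The cells found so far already contribute
$$\frac{135\cdot256+1920\cdot3}{8!}=\frac{34560+5760}{40320}=1.$$
There is no room for another cell. $\square$

**Cutting a cross-polytope.** Let its centre be $c$, $g_i=\frac12f_i$, so that it is $\{c+\sum t_ig_i:\sum|t_i|\le1\}$. Choose one diagonal, say that of $g_1$. For signs $\varepsilon_2,\dots,\varepsilon_8$, the simplex spanned by $c\pm g_1$ and $c+\varepsilon_ig_i$ ($i\ge2$) is the set of points with $\varepsilon_it_i\ge0$ for $i\ge2$ and $|t_1|\le1-\sum_{i\ge2}|t_i|$. These $2^7=128$ simplices cover the cross-polytope, and two of them meet in the common face given by $t_i=0$ for those $i$ with differing signs. The boundary, whose facets are already simplices, is not subdivided. Do this for all cross-polytopes, choosing the diagonal for one representative of each $E_8$-orbit and translating. The resulting triangulation of $\mathbb R^8$ has vertex set $E_8$ and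
$$N=1920+135\cdot128=19200=\tfrac{10}{21}\cdot 8! \tag{2}$$
orbits of 8-simplices, as announced. Its edges are roots and chosen diagonals.

## An index-16 sublattice without roots, and 15 coned cross-polytopes

By (1) and (2), we look for $L\subset E_8$ of index at most $18$ containing no root and no chosen diagonal. Sublattices containing $2E_8$ are convenient, since Lemma 2 tells us everything about their classes.

**Lemma 7.** Let
$$u_1=(2,0^7),\quad u_2=(1,1,1,1,0,0,0,0),\quad u_3=(1,1,0,0,1,1,0,0),\quad u_4=(1,0,1,0,1,0,1,0)$$
and $L=2E_8+\mathbb Zu_1+\mathbb Zu_2+\mathbb Zu_3+\mathbb Zu_4$. Then $[E_8:L]=16$, the lattice $L$ contains no roots, and the $15$ nonzero elements of $W=L/2E_8$ are norm-4 classes.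

**Proof.** *Index.* The $u_i$ are in $E_8$. We show that they are independent in the $\mathbb F_2$-vector space $E_8/2E_8$. The coordinates of an element of $2E_8$ are integers that are all even or all odd. Suppose $v=\sum\varepsilon_iu_i\in2E_8$ with $\varepsilon_i\in\{0,1\}$. The coordinates of $v$ number $8,4,6,7$ are $0,\varepsilon_2,\varepsilon_3,\varepsilon_4$. The first is even, so all are even, and $\varepsilon_2=\varepsilon_3=\varepsilon_4=0$. Then $v=2\varepsilon_1e_1$, and $e_1\notin E_8$ gives $\varepsilon_1=0$. So $|W|=16$ and $[E_8:L]=256/16=16$.

*Norms.* The $u_i$ have norm $4$ and pairwise inner products $2$. For $s=\sum a_iu_i$ we get $|s|^2=4\sum a_i^2+4\sum_{i<j}a_ia_j\equiv0\pmod4$, and for $y\in E_8$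
$$|s+2y|^2=|s|^2+4\,s\cdot y+4|y|^2\equiv0\pmod4 .$$
So $L$ has no vectors of norm $2$. By Lemma 2 a nonzero class without roots is a norm-4 class. $\square$

**Remark: $16$ is the least possible index here.** Let $2E_8\subset L'\subset E_8$ with $L'$ free of roots. Then the quadratic form $q(x)=\frac12|x|^2\bmod2$ on $E_8/2E_8$ vanishes on $W'=L'/2E_8$, because the nonzero classes in it are norm-4 classes. So $x\cdot y\equiv q(x+y)-q(x)-q(y)\equiv0\pmod 2$ on $W'$. The form $x\cdot y\bmod2$ is nondegenerate on $\mathbb F_2^8$, as $E_8$ has integral inner products and covolume $1$; hence $\dim W'\le4$ and $[E_8:L']\ge16$.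

**Where the direct approach stops.** We have index $16\le18$ and no roots. But consider a cross-polytope with $[2c]\in W$. By Lemma 3 *every* one of its diagonals lies in the class $[2c]$, hence in $L$. Whichever diagonal we cut along, its ends are congruent mod $L$, and Lemma 1 does not apply. The obstacle cannot be avoided by choosing another root-free $L'\supsetneq2E_8$, since its nonzero classes are norm-4 classes and each gives a cross-polytope; and $2E_8$ itself has index $256$.

**The way past it.** Only $15$ of the $135$ types are affected. For these, use no diagonal: cone the boundary from the centre. This costs $256$ simplices instead of $128$ for each bad type, and introduces new vertices that are not in $E_8$. The budget has room for this.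

**Proof of Theorem A.**

**Step 1: the triangulation.** Starting with the Delaunay tiling of $E_8$, we construct $K$.

* Keep the simplices.
* Cut each cross-polytope with $[2c]\notin W$ ($120$ types) into $128$ simplices along a diagonal, chosen $E_8$-invariantly.
* Cone the boundary of each cross-polytope with $[2c]\in W$ ($15$ types) from its centre $c$. This gives $256$ simplices, each spanned by $c$ and one boundary facet.

The class $[2c]$ does not change under $E_8$-translation, and no cell boundary is subdivided. So $K$ is a locally finite, face-to-face, $E_8$-invariant triangulation.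

**Step 2: the hypothesis of Lemma 1 for $L$.** We list the pairs of distinct vertices of a common simplex of $K$. A simplex contains at most one centre, and the lattice vertices of a simplex lie in one Delaunay cell, so these are all the cases:

* Two lattice points that are not antipodal in a cross-polytope. They differ by a root (Lemmas 3 and 5), and $L$ has no roots.
* The ends of a chosen diagonal. They differ by an element of the class $[2c]\notin W$, so the difference is not in $L$.
* A centre $c$ and a lattice point. Modulo $E_8$, $c$ is $f_1/2$, of norm $1$, which is not the norm of a vector of $E_8$. So $c\notin E_8$, and the difference is not in $E_8\supset L$.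

In a coned cell, the lattice vertices of a simplex span a boundary face and so contain no antipodal pair; they are covered by the first case.

**Step 3: the count.** Each $E_8$-orbit of 8-simplices splits into $[E_8:L]=16$ orbits under $L$. By Lemma 1 we get a simplicial cell decomposition of $T^8$ with
$$16\,(1920+120\cdot128+15\cdot256)=16\,(1920+15360+3840)=16\cdot21120=337920$$
facets, and $337920<362880=9!$. $\blacksquare$

## One congruence for many blocks

To reach other dimensions we take products. The obvious attempt is to multiply Theorem A by itself. A product of an $a$-simplex and a $b$-simplex is triangulated into $(a+b)!/(a!\,b!)$ simplices, so two copies of the decomposition above, even if they can be triangulated compatibly, would give $16!\cdot(337920/8!)^2$ simplices. Since $337920/8!>8$, this exceeds $64\cdot16!$, far more than $17!=17\cdot 16!$. The trouble is the index: it multiplies, while $d+1$ grows only additively. We therefore use a *single* congruence for all the blocks, which makes the index grow additively. The price is a linear functional that takes small nonzero values on all edges, so we need a triangulation with vertices in the lattice: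 we go back to (2).

**The staircase triangulation.** Let $\sigma_1,\dots,\sigma_r$ be simplices, each with totally ordered vertices. Order $V=\prod\operatorname{vert}\sigma_i$ componentwise. The convex hulls of the chains of $V$ triangulate $\sigma_1\times\dots\times\sigma_r$. This is standard; here is a proof in the form we need.

A point $x_i\in\sigma_i$ with barycentric coordinates $\lambda_0,\dots,\lambda_k$ on the ordered vertices $v_0<\dots<v_k$ is encoded by the nondecreasing step function $F_i:(0,1]\to\operatorname{vert}\sigma_i$ that equals $v_j$ on the half-open interval $(\lambda_0+\dots+\lambda_{j-1},\ \lambda_0+\dots+\lambda_j]$. For $x=(x_1,\dots,x_r)$, the function $F=(F_1,\dots,F_r)$ is nondecreasing, so its values form a chain $C(x)$, and with $\mu_v>0$ the length of $\{F=v\}$ we have $x=\sum_{v\in C(x)}\mu_vv$. Conversely, let $x=\sum_{v\in C}\mu_vv$ with $C$ a chain, all $\mu_v>0$ and $\sum\mu_v=1$. Arranging the values $v\in C$ in increasing order on intervals of lengths $\mu_v$ gives a nondecreasing function whose $i$-th component encodes $x_i$, so it is $F$. Hence $C=C(x)$, and the $\mu_v$ are determined. This uniqueness has two consequences. Chains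 are affinely independent, because an affine dependence on $C$ would give a point with two different representations with positive coefficients on $C$. And every point lies in the relative interior of the hull of exactly one chain. A point in $\operatorname{conv}C\cap\operatorname{conv}C'$ is in the relative interior of the hull of a subchain of $C$ and of one of $C'$, which must coincide; so $\operatorname{conv}C\cap\operatorname{conv}C'=\operatorname{conv}(C\cap C')$. The construction restricts to the same construction on faces. If $\dim\sigma_i=k_i$ and $d=\sum k_i$, the maximal chains raise one coordinate by one step at a time, so they all have $d+1$ elements and there are $d!/\prod k_i!$ of them.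

For example, for $r=2$ and two edges, the square is cut into two triangles along the diagonal from the smallest to the largest vertex.

**Lemma 8.** For $i=1,\dots,r$ let $K_i$ be a $\Lambda_i$-invariant (locally finite, face-to-face) triangulation of $\mathbb R^{k_i}$ with vertex set the lattice $\Lambda_i$ and $N_i$ orbits of $k_i$-simplices. Let $\ell_i:\Lambda_i\to\mathbb Z$ be a homomorphism with $1\le|\ell_i(v-w)|\le R_i$ for every edge $vw$ of $K_i$. Put $d=\sum k_i$ and $m=1+\sum R_i$. Then
$$\mu(d)\le m\,d!\,\prod_i\frac{N_i}{k_i!}.$$

**Step 1: a periodic triangulation of the product.** Order the vertices of each simplex of $K_i$ by the value of $\ell_i$. Any two vertices of a simplex span an edge, so they have different values, and the order is total. It is compatible with passing to faces, and translations by $\Lambda_i$ preserve it because $\ell_i$ is a homomorphism. Triangulate each product cell $\sigma_1\times\dots\times\sigma_r$, with $\sigma_i\in K_i$, by staircases. The product cells tile $\mathbb R^d$ face-to-face and the staircase triangulations agree on common faces. So we get a triangulation of $\mathbb R^d$ invariant under $\Lambda=\bigoplus\Lambda_i$,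 with $\prod N_i\cdot d!/\prod k_i!$ orbits of $d$-simplices: a chain with $d+1$ elements must use all vertices of all $\sigma_i$, so its product cell is unique and full-dimensional.

**Step 2: the sublattice.** Let $L=\{x\in\Lambda:\sum_i\ell_i(x_i)\equiv0\bmod m\}$. It is the kernel of a homomorphism to $\mathbb Z/m$, so it has index at most $m$. Let $x,y$ be distinct vertices of a common simplex; they belong to a chain, say $x<y$. For each $i$, either $x_i=y_i$ or $x_iy_i$ is an edge of $K_i$ with $\ell_i(y_i)>\ell_i(x_i)$, so $\ell_i(y_i-x_i)\in[0,R_i]$, and not all of these integers vanish. Hence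
$$1\le\sum_i\ell_i(y_i-x_i)\le\sum_i R_i=m-1,$$
and $y-x\notin L$. Lemma 1 applies, and the number of facets is $[\Lambda:L]\,d!\prod N_i/k_i!\le m\,d!\prod N_i/k_i!$. $\square$

**The $\mathbb Z$ block.** Cut $\mathbb R$ at the integers and take $\ell=\mathrm{id}$: here $k=1$, $N=1$, $R=1$. With $d$ such blocks, $m=d+1$ and Lemma 8 gives $\mu(d)\le(d+1)!$. For $d=2$ this is the torus with $6$ triangles from above.

**Lemma 9 (the $E_8$ block).** There are a triangulation of $\mathbb R^8$ with vertex set $E_8$ as in (2), with $N=19200$, and a homomorphism $\ell:E_8\to\mathbb Z$ with $1\le|\ell|\le29$ on all edge vectors.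

**Step 1: the functional on roots.** Let $\rho=(0,1,2,3,4,5,6,23)$. Its coordinate sum is $44$, so $\rho\in E_8$, and $|\rho|^2=91+529=620$. Put $\ell(x)=x\cdot\rho\in\mathbb Z$. On a root $\pm e_i\pm e_j$, $|\ell|$ is the sum or the absolute difference of two of the distinct nonnegative integers $\rho_i,\rho_j$; so it is at least $1$ and at most $6+23=29$. On a root $\frac12(\pm1,\dots,\pm1)$, the coordinate $23$ dominates $0+1+\dots+6=21$, so
$$1=\tfrac{23-21}2\le|\ell|\le\tfrac{23+21}2=22 .$$

**Step 2: a good diagonal in every cross-polytope.** Let $\pm f_1,\dots,\pm f_8$ be the norm-4 vectors of a norm-4 class. The vectors $f_i/2$ form an orthonormal basis, so $\sum\ell(f_i)^2=4|\rho|^2=2480$. *Some $i$ satisfies $1\le|\ell(f_i)|\le29$.* Suppose not. Then each $\ell(f_i)$ is $0$ or has absolute value at least $30$. As $3\cdot900>2480$, at most two are nonzero, so $2480$ is a sum of two integer squares. But $2480=2^4\cdot5\cdot31$, and the prime $31\equiv3\pmod4$ divides it exactly once, which the two-squares theorem excludes.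

**Step 3: the triangulation.** Cut every cross-polytope along a diagonal with $1\le|\ell|\le29$, chosen $E_8$-invariantly. The edges are roots and these diagonals, and $N=19200=\frac{10}{21}\cdot8!$ by (2). $\square$

**Proof of Theorem B.** Apply Lemma 8 with $s$ blocks $E_8$ ($k=8$, $N/k!=\frac{10}{21}$, $R=29$) and $j$ blocks $\mathbb Z$. Then $m=29s+j+1$ and
$$\mu(8s+j)\le(29s+j+1)\left(\tfrac{10}{21}\right)^s(8s+j)!.$$
For $d\ge16$ write $d=16+j$ and take $s=2$. Then $\mu(d)\le\frac{100}{441}(59+j)\,d!$, and this is less than $(17+j)\,d!=(d+1)!$ because $100(59+j)=5900+100j<7497+441j=441(17+j)$. $\blacksquare$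

With a single block the bound beats $(d+1)!$ only later: $\frac{10}{21}(30+j)<9+j$ means $111<11j$, so $j\ge11$ and $d\ge19$.

## Random points modulo a densely packed lattice

The bound of Theorem B is still $d!$ times an exponentially small factor and a linear one. To gain a factor $d^{d/2}$ we change the method: choose the lattice $L$ first, with all nonzero vectors long, and then take as vertices a random set that is invariant under $L$ and so dense that Delaunay cells are too small to contain two congruent vertices.

How should we count the cells? It does not suffice to say that each is one of the $(d+1)$-subsets of the $n$ sample points: we shall need $n\ge2^d$, and then $\binom n{d+1}\ge\left(\frac{2^d}{d+1}\right)^{d+1}$, which for large $d$ is far more than $(d+1)!$. We must use that the circumscribed balls of Delaunay cells are empty, and average.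

We use one tool that may be new to you. Let $\sigma$ be the surface measure on $S^{d-1}$, and let $\Delta(u)$ be the volume of the simplex with vertices $u_0,\dots,u_d$.

**Lemma 10 (spherical Blaschke–Petkantschin formula; Schneider–Weil, *Stochastic and Integral Geometry*, Thm 7.3.1).** With $x_i=c+\rho u_i$, $c\in\mathbb R^d$, $\rho>0$, $u_i\in S^{d-1}$,
$$dx_0\cdots dx_d=d!\,\Delta(u)\,\rho^{d^2-1}\,d\rho\,dc\,d\sigma(u_0)\cdots d\sigma(u_d).$$

**Proof.** Affinely independent $(x_0,\dots,x_d)$ have exactly one circumscribed sphere, so $(c,\rho,u)\mapsto x$ is a bijection from the tuples with $u$ affinely independent onto the affinely independent tuples $x$, whose complement has measure $0$. For the Jacobian, $dx_i=dc+u_i\,d\rho+\rho\,du_i$. Split $dx_i$ into components tangential and radial to the sphere at $u_i$. The tangential part is $\rho\,du_i$ plus terms in $dc$; the radial part is $u_i\cdot dc+d\rho$. So the matrix is block triangular: the tangential variables contribute $\rho^{(d-1)(d+1)}=\rho^{d^2-1}$, and the variables $(d\rho,dc)$ contribute the absolute determinant of the matrix with rows $(1,u_i)$, which is $d!\,\Delta(u)$. It is nonzero for affinely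 independent $u$. $\square$

For $d=1$, with $u_0=1$, $u_1=-1$, we have $x_0=c+\rho$, $x_1=c-\rho$, and the formula says $dx_0\,dx_1=2\,d\rho\,dc$.

**Proof of Theorem C.** Let $d\ge2$ and let $\kappa$ be the volume of the unit ball of $\mathbb R^d$.

**Step 1: the lattice and the scale.** Define $r$ by $\kappa(2r)^d=1$, so $\kappa r^d=2^{-d}$. By the Minkowski–Hlawka theorem, for $d\ge2$ every ball centred at the origin with volume less than $2\zeta(d)$ avoids the nonzero vectors of some lattice of covolume $1$. The ball of radius $2r$ has volume $1$. So there is a lattice $L$ of covolume $1$ all of whose nonzero vectors have length at least $2r$. Let $M=\mathbb R^d/L$, of volume $1$. Two points of an open ball of radius at most $r$ have distance less than $2r$, so such balls embed in $M$. Put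
$$n=\lceil e\,2^d(d\log(4d+4)+2)\rceil,$$
take $n$ independent uniform points in $M$, and let $\tilde X\subset\mathbb R^d$ be their preimage.

**Step 2: with probability more than $\frac34$, every open ball of radius $r$ meets $\tilde X$.** Let $\delta=\frac1{d+1}$ and choose a maximal subset of $M$ (a net) with pairwise distances at least $\delta r$. The balls of radius $\delta r/2$ around its points are disjoint and embedded, of volume $2^{-d}(\delta/2)^d$ each, so the net has at most $(4/\delta)^d=(4d+4)^d$ points. A ball of radius $(1-\delta)r$ has volume $2^{-d}\left(\frac d{d+1}\right)^d\ge2^{-d}/e$. The probability that one of these balls around net points contains no sample point is at most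
$$(4d+4)^d\left(1-\tfrac{2^{-d}}e\right)^n\le(4d+4)^d\exp\left(-\tfrac{n2^{-d}}e\right)\le e^{-2}<\tfrac14 .$$
If this does not happen, take any open ball of radius $r$, with centre $p$. By maximality some net point $q$ has distance less than $\delta r$ from the image of $p$ in $M$, and the ball of radius $(1-\delta)r$ around $q$, which contains a sample point, lies in the image of our ball. So our ball meets $\tilde X$. Let $\mathcal E$ be the event that every open ball of radius $r$ meets $\tilde X$; then $P(\mathcal E)>\frac34$.

**Step 3: on $\mathcal E$, almost surely, Lemma 1 applies to the Delaunay tiling of $\tilde X$.** On $\mathcal E$ an open ball avoiding $\tilde X$ has radius less than $r$; otherwise it would contain a concentric open ball of radius $r$ that avoids $\tilde X$. So the vertices of a Delaunay cell have pairwise distances less than $2r$, and no two distinct ones are congruent mod $L$. They are therefore lifts of different sample points. Almost surely no $d+2$ lifts of different sample points are cospherical: for given indices and given lifts this is an event of probability $0$, since almost surely the first $d+1$ points are affinely independent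 and the last one misses their circumscribed sphere; and there are countably many choices. So almost surely every Delaunay cell has exactly $d+1$ vertices. The tiling is $L$-invariant because $\tilde X$ is. Lemma 1 gives a simplicial cell decomposition of $T^d$.

Its number of facets is at most $Z$, the number of $L$-orbits of affinely independent $(d+1)$-subsets of $\tilde X$ whose circumscribed open ball has radius less than $r$ and avoids $\tilde X$. The variable $Z$ is defined without reference to $\mathcal E$.

**Step 4: the expectation as an integral.** A subset counted by $Z$ has pairwise distances less than $2r$, so it consists of lifts of $d+1$ different sample points. Fix which ones, in $\binom n{d+1}$ ways; call them $p_0,\dots,p_d$. Let $F$ be a fundamental domain of $L$. Each orbit of tuples of lifts has exactly one member $(x_0,\dots,x_d)$ with $x_0\in F$. The lift of $p_i$ in $F$ is uniform in $F$, which has volume $1$, so summing over all lifts of $p_1,\dots,p_d$ unfolds the expectation to an integral over $x_0\in F$ and $x_1,\dots,x_d\in\mathbb R^d$. A circumscribed ball of radius $\rho<r$ embeds in $M$, so the other $n-d-1$ sample points all miss it with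 probability $(1-\kappa\rho^d)^{n-d-1}$. Thus
$$\mathbb EZ\le\binom n{d+1}\int_{x_0\in F,\ \rho<r}(1-\kappa\rho^d)^{n-d-1}\,dx_0\cdots dx_d .$$
Denote the integrand, including the condition $\rho<r$, by $g$. It is invariant under translating all $x_i$ by $\ell\in L$, which also translates the circumcentre $c$. Hence
$$\int_{x_0\in F}g=\sum_{\ell\in L}\int_{x_0\in F,\ c\in F+\ell}g=\sum_{\ell\in L}\int_{x_0\in F-\ell,\ c\in F}g=\int_{c\in F}g ,$$
and we may replace "$x_0\in F$" by "$c\in F$". By Lemma 10, with the $c$-integral equal to $1$,
$$\mathbb EZ\le\binom n{d+1}\int_0^r(1-\kappa\rho^d)^{n-d-1}\rho^{d^2-1}\,d\rho\ \int_{(S^{d-1})^{d+1}}d!\,\Delta(u)\,d\sigma^{d+1}. \tag{3}$$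

**Step 5: the radial integral.** Substitute $t=\kappa\rho^d$. Then $dt=\kappa d\rho^{d-1}d\rho$, so $\rho^{d^2-1}d\rho=(t/\kappa)^{d-1}\frac{dt}{\kappa d}$. Extending the range from $[0,2^{-d}]$ to $[0,1]$, the radial integral is at most
$$\frac1{d\kappa^d}\int_0^1t^{d-1}(1-t)^{n-d-1}dt=\frac1{d\kappa^d}\cdot\frac{(d-1)!\,(n-d-1)!}{(n-1)!}.$$
Multiplied by $\binom n{d+1}=\frac{n!}{(d+1)!\,(n-d-1)!}$ this becomes $\frac{n}{d(d+1)}\cdot\frac1{d\kappa^d}$.

**Step 6: the angular integral.** We have $d!\,\Delta(u)=|\det A|$, where $A$ has the rows $a_i=(1,u_i)$, $0\le i\le d$. Let the $u_i$ be independent and uniform on the sphere. Then $\mathbb E[a_i^{T}a_i]=\Sigma=\operatorname{diag}(1,\frac1d,\dots,\frac1d)$. Expanding both determinants over permutations,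
$$\mathbb E\det(A)^2=\sum_{\alpha,\beta}\operatorname{sgn}(\alpha)\operatorname{sgn}(\beta)\prod_i\Sigma_{\alpha(i)\beta(i)}=(d+1)!\det\Sigma=(d+1)!\,d^{-d},$$
since $\Sigma$ is diagonal and only $\alpha=\beta$ contributes. The measure $\sigma^{d+1}$ has total mass $(d\kappa)^{d+1}$, so by Cauchy–Schwarz the angular integral is at most $(d\kappa)^{d+1}\sqrt{(d+1)!\,d^{-d}}$. Inserting Steps 5 and 6 into (3),
$$\mathbb EZ\le\frac{n}{d(d+1)}\cdot\frac{1}{d\kappa^d}\cdot(d\kappa)^{d+1}\sqrt{(d+1)!}\;d^{-d/2}=n\,\kappa\,d^{d/2-1}\,\frac{\sqrt{(d+1)!}}{d+1}. \tag{4}$$

**Step 7: simplifying.** We have $\Gamma(x+1)\ge\int_x^\infty x^xe^{-t}dt=(x/e)^x$ for $x>0$. With $\kappa=\pi^{d/2}/\Gamma(\frac d2+1)$ this gives $\kappa d^{d/2}\le(2\pi e)^{d/2}$. From $d!\le e\sqrt d\,(d/e)^d$ we get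
$$\frac{\sqrt{(d+1)!}}{d+1}=\sqrt{\frac{d!}{d+1}}\le\sqrt{e}\,d^{-1/4}(d/e)^{d/2}\le2d^{-1/4}(d/e)^{d/2}.$$
So (4) yields $\mathbb EZ\le2n\,d^{-5/4}(2\pi d)^{d/2}$.

**Step 8: choosing a good sample.** By Markov, $P(Z>2\,\mathbb EZ)\le\frac12$. Since $P(\mathcal E)>\frac34$, with positive probability $\mathcal E$ holds, the tiling is simplicial, and $Z\le2\,\mathbb EZ$. Therefore $\mu(d)\le2\,\mathbb EZ\le4n\,d^{-5/4}(2\pi d)^{d/2}$.

It remains to bound $n$. Put $y=d\log(4d+4)$, so $y\ge2\log12>4.9$. Then $2^{-d}n\le e(y+2)+2^{-d}\le ey+5.7\le5y$, because $(5-e)y>2.28\cdot4.9>5.7$. So $n\le5\cdot2^d\,d\log(4d+4)$. Next, $\log z\le z/e$ with $z=d^{1/4}$ gives $\log d\le\frac4ed^{1/4}$, so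
$$\log(4d+4)\le\log8+\log d\le2.08+\tfrac4e\,d^{1/4}\le4d^{1/4}.$$
Hence, with $2^d(2\pi d)^{d/2}=(8\pi d)^{d/2}$,
$$\mu(d)\le20\,d^{-1/4}\log(4d+4)\,(8\pi d)^{d/2}\le80\,(8\pi d)^{d/2}.$$

**Step 9: the ratio.** Since $\log(d+1)!\ge\log d!\ge d\log d-d$ and $\log\left(80(8\pi d)^{d/2}\right)=\frac12d\log d+O(d)$, we get $\log\frac{(d+1)!}{\mu(d)}\ge\frac12d\log d-O(d)$. $\blacksquare$

## The lower bound $\binom{2d}{d}$ from face enumeration

The values $\mu(1)=2!$ and $\mu(2)=3!$ were proved above. It remains to bound $\mu(d)$ from below for general $d$. Let $P$ be a simplicial cell decomposition of $T^d$, put $n=d+1$, and let $f_{i-1}$ be the number of elements of rank $i$, so $f_{-1}=1$. All maximal cells have dimension $d$, because $T^d$ is a $d$-manifold, so the number of facets is $f_{n-1}$.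

**Definition ($h$-vector).** The numbers $h_0,\dots,h_n$ are defined by $\sum_jh_jx^j=\sum_{i=0}^nf_{i-1}x^i(1-x)^{n-i}$.

Setting $x=1$ gives $\sum_jh_j=f_{n-1}$; setting $x=0$ gives $h_0=1$; and the coefficient of $x^n$ is
$$h_n=\sum_{i=0}^n(-1)^{n-i}f_{i-1}=(-1)^{n-1}\tilde\chi(P)=\sum_{i=1}^n(-1)^{n-i}\tilde\beta_{i-1}(P), \tag{5}$$
where $\tilde\chi$ and $\tilde\beta_i$ are the reduced Euler characteristic and the reduced Betti numbers. For the torus with $6$ triangles, $(f_{-1},f_0,f_1,f_2)=(1,3,9,6)$ and $h=(1,0,6,-1)$, with sum $6$.

We use a theorem of Novik and Swartz (*Socles of Buchsbaum modules, complexes and posets*, Adv. Math. 222 (2009)): for a simplicial poset $P$ of rank $n$ whose realization is a closed manifold,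
$$h_j(P)\ge\binom nj\sum_{i=1}^j(-1)^{j-i}\tilde\beta_{i-1}(P)\qquad\text{for }1\le j\le n-1. \tag{6}$$
By (5), the same holds for $j=n$, with equality.

**Step 1: the alternating sum for the torus.** Here $\tilde\beta_0=0$ and $\tilde\beta_i=\binom di$ for $i\ge1$. Were $\tilde\beta_0$ equal to $\binom d0=1$, the sum in (6) would be $\sum_{k=0}^{j-1}(-1)^{j-1-k}\binom dk=\binom{d-1}{j-1}$. We must subtract the extra term $(-1)^{j-1}$. So the sum in (6) equals $\binom{d-1}{j-1}+(-1)^j$ for $1\le j\le d+1$.

**Step 2: summing.** Using $\binom{d-1}{j-1}=\binom{d-1}{d-j}$, $\sum_{j=0}^{d+1}(-1)^j\binom{d+1}j=0$ and Vandermonde's identity,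
$$f_d=\sum_{j=0}^{d+1}h_j\ge1+\sum_{j=1}^{d+1}\binom{d+1}j\left[\binom{d-1}{j-1}+(-1)^j\right]=\sum_{j}\binom{d+1}j\binom{d-1}{d-j}+\sum_{j=0}^{d+1}(-1)^j\binom{d+1}j=\binom{2d}d .$$
This proves Proposition D. $\blacksquare$

For $d=2$ the inequality reads $f_2\ge\binom42=6$, and the torus with $6$ triangles attains it: there (6) gives $h_1\ge0$ and $h_2\ge3\cdot2=6$, both equalities. Together with Theorem C we have, for all $d\ge2$,
$$\binom{2d}d\le\mu(d)\le80\,(8\pi d)^{d/2}.$$
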